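# Exceptional sets for radial limits of bounded univalent functions

## 1. Guessing that capacity and Borel class are the only obstructions

Let $\Delta$ be the open unit disk, $\mathbf T$ the unit circle, and $f$ a univalent function in $\Delta$, that is, analytic and injective. At $\zeta\in\mathbf T$ the radial limit of $f$ is $\lim_{r\uparrow1}f(r\zeta)$, if it exists. Call the set of $\zeta$ at which it does not exist the exceptional set of $f$. Which subsets of $\mathbf T$ are exceptional sets of bounded univalent functions?

Two restrictions are visible at once, and the natural first guess is that they are the only ones. To state them we need two notions.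

**Definition (capacity).** For compact $K\subset\mathbb C$,
$$\operatorname{cap}K=\exp\Big(-\inf_\nu\iint\log\frac1{|z-w|}\,d\nu(z)\,d\nu(w)\Big),$$
the infimum being over Borel probability measures $\nu$ on $K$. For a Borel set $H$, $\operatorname{cap}H$ is the supremum of $\operatorname{cap}K$ over compact $K\subset H$.

A disk of radius $r$ has capacity $r$, and $\operatorname{cap}\mathbf T=1$. A countable set has capacity $0$: a probability measure on a countable compact set has an atom, so its energy is $+\infty$.

**Definition ($G_{\delta\sigma}$).** A $G_\delta$ set is a countable intersection of open sets; a $G_{\delta\sigma}$ set is a countable union of $G_\delta$ sets.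

For example, $Q=\{e^{2\pi iq}:q\in\mathbb Q\}$ is a $G_{\delta\sigma}$ set, being a countable union of points. It is not a $G_\delta$: otherwise $Q$ would be a dense $G_\delta$, and intersecting it with the countably many dense open sets $\mathbf T\setminus\{q\}$, $q\in Q$, would give the empty set, against Baire's theorem.

The first restriction is a classical theorem of Beurling: for univalent $f$ the exceptional set has zero logarithmic capacity. The second is elementary. Suppose $f$ is continuous in $\Delta$ with values in a complete metric space with metric $d$. By the Cauchy criterion the set where the radial limit fails to exist is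
$$E=\bigcup_{n}\bigcap_{k}\Big\{\zeta\in\mathbf T:\ \exists\,r,r'\in(1-\tfrac1k,1)\text{ with } d\big(f(r\zeta),f(r'\zeta)\big)>\tfrac1n\Big\}.\tag{1}$$
Each set in braces is open, because $f$ is continuous, so $E$ is a $G_{\delta\sigma}$.

So the guess is: every $G_{\delta\sigma}$ set of capacity zero occurs. Let us test it.

If $E=\emptyset$, take $f(z)=z$. If $E$ is one point, an example can be built by hand by folding a strip infinitely often; Section 4 does this, and the rest of the proof grows out of it. More generally, a theorem of Kolesnikov says that for any $G_\delta$ set $E\subset\mathbf T$ of zero logarithmic capacity there is a bounded univalent $f$ with radial limits at every point of $\mathbf T\setminus E$ and at no point of $E$. The set $Q$ above is the simplest test case that this theorem does not cover: the function must oscillate along a dense set of radii and converge along every other radius. The question whether it can be done for all $G_{\delta\sigma}$ sets is taken from "A converse to a theorem of Salem and Zygmund". The guess is right.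

**Theorem A.** Let $E\subset\mathbf T$ be a $G_{\delta\sigma}$ set with $\operatorname{cap}(E)=0$. Then there is a bounded univalent $f$ in $\Delta$ which has a radial limit at every point of $\mathbf T\setminus E$ and at no point of $E$.

Together with the two restrictions this gives a complete characterization, Theorem B, stated and proved in Section 11.

## 2. Facts recalled: capacity, quasiconformal maps, Lindelöf

* **(F1)** Choquet's capacitability theorem: if $H\subset\mathbb C$ is a bounded Borel set with $\operatorname{cap}H=0$ and $\varepsilon>0$, there is an open $O\supset H$ with $\operatorname{cap}O<\varepsilon$.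
* **(F2)** Frostman's theorem: if $K$ is compact with $\operatorname{cap}K>0$ and $\nu$ is its equilibrium measure, the potential $p_\nu(z)=\int\log\frac1{|z-t|}d\nu(t)$ equals $\log\frac1{\operatorname{cap}K}$ on $K$ outside a set of capacity zero, hence almost everywhere (area) on $K$.
* **(F3)** $\operatorname{cap}\varphi(K)\le L\operatorname{cap}K$ for compact $K$ and $\varphi$ $L$-Lipschitz on $K$.
* **(F4)** The measurable Riemann mapping theorem: a measurable $\beta$ on $\mathbb C$ with $\|\beta\|_\infty<1$ is a.e. the Beltrami coefficient of some quasiconformal homeomorphism of $\mathbb C$. Moreover, if quasiconformal maps $\Psi,\Phi$ have the same Beltrami coefficient a.e. on a domain $V$, then $\Psi\circ\Phi^{-1}$ is conformal on $\Phi(V)$.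
* **(F5)** Lindelöf's theorem: if a bounded analytic function in $\Delta$ tends to $a$ along a curve in $\Delta$ ending at $\zeta\in\mathbf T$, then it has angular limit $a$ at $\zeta$, that is, it tends to $a$ in every sector at $\zeta$ symmetric about the radius with opening less than $\pi$.

**Definition (quasiconformal embedding).** A homeomorphism $\Phi$ of a plane domain onto its image is a $K$-quasiconformal embedding if $\Phi\in W^{1,2}_{\rm loc}$ and $\|D\Phi\|^2\le K\det D\Phi$ a.e. Its Beltrami coefficient is $\Phi_{\bar z}/\Phi_z$.

For example, $(x,y)\mapsto(x,Ky)$ with $K\ge1$ has $\|D\Phi\|^2=K^2$ and $\det D\Phi=K$, so it is $K$-quasiconformal, with Beltrami coefficient $(1-K)/(1+K)$. We shall use two standard consequences. Inverses of quasiconformal maps are quasiconformal, and a conformal map followed by a $K$-quasiconformal one is $K$-quasiconformal. Also, an injective, locally Lipschitz map of a domain with $\det>0$ and $\|D\Phi\|^2\le K\det D\Phi$ a.e. is a $K$-quasiconformal embedding: it is a homeomorphism onto its image by invariance of domain, and locally Lipschitz maps are in $W^{1,2}_{\rm loc}$.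

## 3. Passage to the half-plane and from quasiconformal to conformal

The purpose of this section is to trade the disk for $\mathbb H=\{\operatorname{Im}z>0\}$, where radii become vertical lines, and to trade conformality for bounded distortion.

**Proposition 1.** Let $E'\subset\mathbb R$ be a $G_{\delta\sigma}$ set all of whose compact subsets have capacity zero. There is a bounded $15$-quasiconformal embedding $F:\mathbb H\to\mathbb C$ such that for $s\in\mathbb R$ the limit $\lim_{\tau\downarrow0}F(s+i\tau)$ exists if and only if $s\notin E'$, and such that $\lim_{\tau\to\infty}F(i\tau)$ exists.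

**Proposition 1 implies Theorem A.** *Moving the set.* Since $\operatorname{cap}\mathbf T=1$, $E\ne\mathbf T$. Fix $\zeta_0\in\mathbf T\setminus E$ and a Möbius map $\varphi:\Delta\to\mathbb H$ with $\varphi(\zeta_0)=\infty$, $\varphi(0)=i$. It is a homeomorphism of $\mathbf T\setminus\{\zeta_0\}$ onto $\mathbb R$, so $E'=\varphi(E)$ is a $G_{\delta\sigma}$ in $\mathbb R$. If $C\subset E'$ is compact, then $\varphi^{-1}(C)\subset E$ is compact and has capacity zero. As $\varphi$ is Lipschitz on compact subsets of $\mathbf T\setminus\{\zeta_0\}$, (F3) gives $\operatorname{cap}C=0$. Take $F$ from Proposition 1.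

*Making the map conformal.* Let $V=F(\mathbb H)$, a bounded domain. By (F4) there is a quasiconformal homeomorphism $\Psi:\mathbb C\to\mathbb C$ whose Beltrami coefficient is that of $F^{-1}$ on $V$ and $0$ off $V$. Then $\Psi$ and $F^{-1}$ have the same coefficient on $V$, so $\Psi\circ F$ is conformal and injective on $\mathbb H$. It is bounded because $\overline V$ is compact. Put $f=\Psi\circ F\circ\varphi$, a bounded univalent function. Since $\Psi$ is a homeomorphism of the whole plane and $F$ is bounded, $\Psi\circ F$ has a limit along a curve if and only if $F$ does. The correction $\Psi$ is applied last, so no boundary point $s$ is moved.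

*Comparing radii with vertical lines.* Let $\zeta\in\mathbf T\setminus\{\zeta_0\}$ and $s=\varphi(\zeta)$. The curve $\gamma=\varphi^{-1}(\{s+i\tau\})$, $\tau\downarrow0$, ends at $\zeta$ orthogonally to $\mathbf T$, so near $\zeta$ it lies in a sector as in (F5). If $f$ has a limit along $\gamma$, then by (F5) it has an angular limit, hence a radial one. If $f$ has a radial limit, then by (F5) it has an angular limit, hence a limit along $\gamma$. So the radial limit at $\zeta$ exists iff $s\notin E'$, i.e. iff $\zeta\notin E$. At $\zeta_0\notin E$ the radius is $\varphi^{-1}(\{i\tau:\tau\ge1\})$, along which the limit exists. $\square$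

It remains to prove Proposition 1.

## 4. One exceptional point: a strip folded infinitely often

Take $E'=\{0\}$. The map $h_0(z)=-\log z$ (with $0<\arg z<\pi$) takes $\mathbb H$ onto the strip $-\pi<\operatorname{Im}w<0$. The vertical line over $s\ne0$ ends at the finite point $-\log|s|$ or $-\log|s|-i\pi$, and the line over $0$ goes to $+\infty$ along $\operatorname{Im}w=-\pi/2$. So we want to embed the strip in a bounded region so that its right end oscillates. We fold it, using one basic building block.

For $M,D\ge3$ put
$$\Lambda=\Lambda(M,D)=1+5(M-1)+\pi+5(M-2)+\pi+5(D-2),$$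
$\sigma_1=1+5(M-1)$, $\sigma_2=\sigma_1+\pi$, $\sigma_3=\sigma_2+5(M-2)$, $\sigma_4=\sigma_3+\pi$, so that $\Lambda=\sigma_4+5(D-2)$. Define $g=g_{M,D}:[0,\Lambda]\times[0,1]\to\mathbb R^2$ at $(\sigma,t)$ by

1. $0\le\sigma\le1$: $g=(\sigma,\ t(1-\tfrac45\sigma))$;
2. $1\le\sigma\le\sigma_1$: $g=(1+\tfrac{\sigma-1}5,\ \tfrac t5)$;
3. $\sigma_1\le\sigma\le\sigma_2$, $\theta=\sigma-\sigma_1$: $g=(M,\tfrac3{10})+(\tfrac3{10}-\tfrac t5)(\sin\theta,-\cos\theta)$;
4. $\sigma_2\le\sigma\le\sigma_3$: $g=(M-\tfrac{\sigma-\sigma_2}5,\ \tfrac35-\tfrac t5)$;
5. $\sigma_3\le\sigma\le\sigma_4$, $\theta=\sigma-\sigma_3$: $g=(2,\tfrac7{10})+(\tfrac1{10}+\tfrac t5)(-\sin\theta,-\cos\theta)$;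
6. $\sigma_4\le\sigma\le\Lambda$: $g=(2+\tfrac{\sigma-\sigma_4}5,\ \tfrac45+\tfrac t5)$.

In words: shrink the band to a lane of width $\frac15$, run right along the bottom to abscissa $M$, make a U-turn, run back to abscissa $2$, make a second U-turn, and run right along the top lane to abscissa $D$.

**Lemma 2.** The map $g$ is Lipschitz and piecewise smooth, with $\det Dg>0$ and $\|Dg\|^2\le15\det Dg$ in each piece. It is injective on $[0,\Lambda]\times(0,1)$. The image of this set lies in $\{0\le x\le\max(M+\frac3{10},D),\ 0<y<1\}$, with $x=0$ only for $\sigma=0$, and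
$$\text{image}\cap\{y>\tfrac45\}\subset\{x\le D\}.\tag{2}$$
At $\sigma=\sigma_1$ the first coordinate is $M$ for every $t$; at $\sigma=\Lambda$, $g=(D,\frac45+\frac t5)$; at $\sigma=0$, $g=(0,t)$.

*Proof.* *Continuity.* At $\sigma=1,\sigma_1,\sigma_2,\sigma_3,\sigma_4$ the two formulas both give $(1,\frac t5)$, $(M,\frac t5)$, $(M,\frac35-\frac t5)$, $(2,\frac35-\frac t5)$, $(2,\frac45+\frac t5)$ respectively. The pieces are smooth on closed rectangles, so $g$ is Lipschitz.

*Distortion.* In piece 1, $Dg=\begin{pmatrix}1&0\\-\frac45t&\kappa\end{pmatrix}$ with $\kappa=1-\frac45\sigma\in[\frac15,1]$, so $\|Dg\|^2\le1+\frac{16}{25}+1\le3\le15\kappa=15\det Dg$. In pieces 2 and 6, $g$ is the scaling by $\frac15$ plus a translation, and in piece 4 it is this composed with a half-turn; these are orientation-preserving similarities. In piece 3, with $\rho=\frac3{10}-\frac t5$,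
$$\partial_\sigma g=\rho(\cos\theta,\sin\theta),\qquad\partial_tg=\tfrac15(-\sin\theta,\cos\theta),$$
and in piece 5, with $\rho=\frac1{10}+\frac t5$,
$$\partial_\sigma g=\rho(-\cos\theta,\sin\theta),\qquad\partial_tg=\tfrac15(-\sin\theta,-\cos\theta).$$
In both cases the columns are orthogonal, $\det Dg=\rho/5>0$ and $\rho\in[\frac1{10},\frac3{10}]$. Hence $\|Dg\|^2/\det Dg=\max(5\rho,\frac1{5\rho})\le2$.

*Injectivity.* Each piece is injective on $0<t<1$, with image respectively

* $P_1=\{0\le x\le1,\ 0<y<1-\frac45x\}$;
* $P_2=[1,M]\times(0,\frac15)$;
* $P_3$, the half annulus in $x\ge M$ with center $(M,\frac3{10})$ and radii in $(\frac1{10},\frac3{10})$, so $0<y<\frac35$;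
* $P_4=[2,M]\times(\frac25,\frac35)$;
* $P_5$, the half annulus in $x\le2$ with center $(2,\frac7{10})$ and the same radii, so $x>1.7$ and $\frac25<y<1$;
* $P_6=[2,D]\times(\frac45,1)$.

Consecutive pieces meet only on $x=1,M,M,2,2$ respectively. On $x=M$, $P_3$ has $y\in(0,\frac15)\cup(\frac25,\frac35)$, of which $P_2$ meets the first part and $P_4$ the second. On $x=2$, $P_5$ has $y\in(\frac25,\frac35)\cup(\frac45,1)$, of which $P_4$ meets the first part and $P_6$ the second. So consecutive pieces meet exactly along their common end sides, where the two formulas agree. Nonconsecutive pieces are disjoint: $P_1$ has $x\le1$ while $P_3,\dots,P_6$ have $x>1.7$; $P_2$ has $y<\frac15$ while $P_4,P_5,P_6$ have $y>\frac25$; $P_3$ has $x\ge3$ while $P_5$ has $x\le2$; $P_3,P_4$ have $y<\frac35$ while $P_6$ has $y>\frac45$.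

*Position.* The bounds on the image can be read off the list. For (2): $P_2,P_3,P_4$ lie in $y<\frac35$, while $P_1,P_5,P_6$ have $x\le1$, $x\le2$, $x\le D$. $\square$

Property (2) is what the block is designed for: however large $M$ is, the long excursion passes below the strip $y>\frac45$, so this strip is free beyond $x=D$ for whatever follows.

**The one-point example.** Let $a_N=-2^{-N}$. Let $I_0=(0,\frac16)$, and let $I_{N+1}$ be the (open) top fifth of $I_N=(\iota_N,\iota_N')$, so $|I_N|=5^{-N}/6$. Choose numbers $b_N\in[a_{N+1},\frac12]$, and put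
$$D_N=\frac{a_{N+1}-a_N}{|I_N|}=3\Big(\frac52\Big)^N\ge3,\qquad M_N=\frac{b_N-a_N}{|I_N|}\ge D_N,$$
$x_0=0$, $x_{N+1}=x_N+\pi\Lambda(M_N,D_N)$. Since $\Lambda\ge1$, $x_N\to\infty$. For $-\pi<y<0$ let $v=(y+\pi)/\pi$ and
$$G(x+iy)=(a_N,\iota_N)+|I_N|\,g_{M_N,D_N}\Big(\frac{x-x_N}\pi,v\Big)\quad(x_N\le x\le x_{N+1}),$$
$$G(x+iy)=(a_0,0)+\tfrac16\big(e^{x/\pi}-1,\ e^{x/\pi}v\big)\quad(x\le0).$$

*Well defined and continuous.* At $x=x_{N+1}$ the $N$th formula gives $(a_N+|I_N|D_N,\ \iota_N+|I_N|(\frac45+\frac v5))=(a_{N+1},\ \iota_{N+1}+|I_{N+1}|v)$, as does the next one. At $x=0$ both formulas give $(a_0,v/6)$. *Injective.* The part $x\le0$ maps injectively (the first coordinate determines $x$, then the second determines $v$) into first coordinates $\le a_0$. The part $x_K<x\le x_{K+1}$ maps injectively into $\{\text{first coordinate}>a_K\}\times I_K$. If $K>N$, then $I_K$ lies in the top fifth of $I_N$ and $a_K\ge a_{N+1}$, while by (2) the $N$th part has there first coordinates $\le a_N+|I_N|D_N=a_{N+1}$. So the parts have disjoint images. *Distortion.* For $x\ge0$ it is that of $g$; for $x\le0$ the derivative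 in $(x/\pi,v)$ is a positive multiple of $\begin{pmatrix}1&0\\v&1\end{pmatrix}$, with $\|\cdot\|^2\le3\det$. So $G$ is a bounded 15-quasiconformal embedding of the strip, and $F=G\circ h_0$ one of $\mathbb H$.

*Limits.* The formulas extend continuously to the closed strip, so for $s\ne0$ the limit of $F(s+i\tau)$ exists. As $\tau\to\infty$, $F(i\tau)\to(a_0-\frac16,0)$. Over $s=0$ the path crosses every rectangle. In the $N$th one it attains the first coordinate $a_N+|I_N|M_N=b_N$ (at $\sigma=\sigma_1$) and the first coordinate $a_{N+1}$ (at $\sigma=\Lambda$), and it stays in $[a_N,b_N+\frac3{10}|I_N|]\times I_N$. Hence the limit over $0$ exists if and only if $b_N\to0$. With $b_N=\frac12$ for all $N$ it does not exist, which settles one point.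

Note the switch we have found: the same $h_0$, tending to $+\infty$ over $0$, yields either convergence or oscillation, according to the amplitudes $b_N$.

## 5. Adding logarithms: a univalent map for every measure

For many points one would like to add. Adding bounded univalent functions fails at once: $z+\frac12z^2$ and $-z+\frac12z^2$ are univalent in $\Delta$ (the derivatives $1+z$ and $-(1-z)$ take values in a half-plane that omits $0$), but their sum $z^2$ is not. There is, however, an additive family that stays univalent, and $-\log z$ belongs to it.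

Throughout, let $\mu$ be a finite positive Borel measure on $\mathbb R$ with $\int\log(2+|t|)\,d\mu<\infty$ and $\mu(I)>0$ for each nonempty open interval $I$. Put $m=\mu(\mathbb R)$,
$$p(s)=\int\log\frac1{|s-t|}\,d\mu(t)\in(-\infty,\infty],\qquad h(z)=-\int\log(z-t)\,d\mu(t)\quad(z\in\mathbb H),$$
with $0<\arg(z-t)<\pi$. Since $|z-t|\le(1+|z|)(1+|t|)$, the negative part of the integrand of $p$ is at most $\log(1+|s|)+\log(1+|t|)$, so $p$ is well defined. On compact subsets of $\mathbb H$, $|z-t|$ is also bounded below, so $|\log(z-t)|\le C+\log(2+|t|)$ and $h$ is analytic. Moreover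
$$\operatorname{Im}h'(z)=\int\frac{\operatorname{Im}z}{|z-t|^2}\,d\mu(t)>0,\qquad-\pi m<\operatorname{Im}h<0.$$

**Lemma 3.**
(a) $h$ is univalent.
(b) For $s\in\mathbb R$, as $\tau\downarrow0$, $\operatorname{Re}h(s+i\tau)$ strictly increases to $p(s)$, and $\operatorname{Im}h(s+i\tau)\to y(s):=-\pi\big(\mu((s,\infty))+\frac12\mu(\{s\})\big)$. The function $y$ is strictly increasing, with values in $(-\pi m,0)$.
(c) If $p(s)<\infty$, $z_0\in\mathbb H$ and $\operatorname{Im}h(z_0)=y(s)$, then $\operatorname{Re}h(z_0)\le p(s)$.
(d) $\operatorname{Re}h(s+i\tau)\to-\infty$ as $\tau\to\infty$, for each $s\in\mathbb R$.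

*Proof.* (a) For $z_0\ne z_1$ in the convex set $\mathbb H$, the quotient
$$\frac{h(z_0)-h(z_1)}{z_0-z_1}=\int_0^1h'(z_1+\lambda(z_0-z_1))\,d\lambda$$
has positive imaginary part, so it is not $0$.

(b) We have $\operatorname{Re}h(s+i\tau)=\int\log\frac1{|s+i\tau-t|}d\mu(t)$. The integrand increases strictly as $\tau$ decreases, and it is integrable at $\tau=1$, so monotone convergence gives the limit $p(s)$. For the imaginary part, $\arg(s+i\tau-t)\to\pi,\frac\pi2,0$ for $t>s$, $t=s$, $t<s$ respectively, and dominated convergence applies. For $s<s'$,
$$y(s')-y(s)=\pi\big(\mu((s,s'))+\tfrac12\mu(\{s\})+\tfrac12\mu(\{s'\})\big)\ge\pi\mu((s,s'))>0.$$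
Since $\mu$ charges $(s,\infty)$ and $(-\infty,s)$, $-\pi m<y(s)<0$.

(c) In the proof of (a) take $z_1=s+i\tau$ and let $\tau\downarrow0$: $\operatorname{Im}\frac{h(z_0)-p(s)-iy(s)}{z_0-s}\ge0$. The numerator is the real number $\operatorname{Re}h(z_0)-p(s)$, and $\operatorname{Im}\frac1{z_0-s}<0$. So $\operatorname{Re}h(z_0)-p(s)\le0$.

(d) $|s+i\tau-t|\ge\tau$, so $\operatorname{Re}h(s+i\tau)\le-m\log\tau$. $\square$

Put $J_0=(-\pi m,0)$ and $W=h(\mathbb H)\subset\mathbb R\times J_0$. For $y\in J_0$ put
$$u(y)=\sup\{\operatorname{Re}w:w\in W,\ \operatorname{Im}w=y\},\qquad\sup\emptyset=-\infty.$$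
As $W$ is open, $u$ is lower semicontinuous, and $x<u(y)$ whenever $x+iy\in W$. By Lemma 3(c),
$$u(y(s))\le p(s)\quad\text{whenever }p(s)<\infty.\tag{3}$$

## 6. Too many infinities, and counters that tell them apart

Suppose $p=\infty$ on $E'$. By Lemma 3(b) the map $h$ itself has a limit along every vertical line, if $\infty$ is allowed; so, as for one point, the oscillation must come from a map $G$ applied after $h$. The naive plan is to let $G$ oscillate along every path on which $\operatorname{Re}h\to+\infty$. Here is where it stops. The function $p$ is lower semicontinuous: if $s_k\to s$, then $\log\frac1{|s_k-t|}$ is bounded below by $-C-\log(1+|t|)$, which is $\mu$-integrable, and tends to $\log\frac1{|s-t|}$ (in the sense $+\infty$ when $t=s$), so Fatou gives $p(s)\le\liminf p(s_k)$. Hence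
$$\{p=\infty\}=\bigcap_k\{p>k\}$$
is a $G_\delta$. If $E'$ is countable and dense, then $\{p=\infty\}$ is a dense $G_\delta$, which is uncountable by Baire. So there are $s\notin E'$ over which $h$ tends to $+\infty$, and over these $F$ must converge. No choice of $\mu$ avoids this.

The way past this point is to use the switch of Section 4 selectively, choosing amplitudes by the following bookkeeping. Write
$$E'=\bigcup_{n\ge1}E_n,\qquad E_n=\bigcap_{k\ge0}U_{n,k},\qquad U_{n,k}\subset\mathbb R\text{ open},\quad U_{n,0}=\mathbb R,\quad U_{n,k+1}\subset U_{n,k}.\tag{4}$$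
As a path over $s$ goes to $+\infty$, the part of $\mathbb R$ that is still indistinguishable from $s$ shrinks to $s$. Keep for each $n$ a counter $c_n$: the largest $k$ for which this whole part is known to lie in $U_{n,k}$. If $s\in E_n$, then $c_n\to\infty$; if $s\notin E_n$, then $c_n$ is bounded. Whenever some counter rises, make one fold of amplitude $2^{-n}$, with $n$ the least index of a rising counter; otherwise make a harmless fold. If $s\in E_n$, infinitely many folds have amplitude $\ge2^{-n}$, and there is no limit. If $s\notin E'$, each $n$ causes only finitely many folds, the amplitudes tend to $0$, and the limit exists.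

The paths over different $s$ share an initial stretch and then separate, so the rectangles of Section 4 now form a tree. We build the measure, the tree, the map $G$, and then check the limits.

## 7. A potential that is infinite on $E'$

The purpose of this section is to supply $\mu$. Besides $p=\infty$ on $E'$ we need $p<\infty$ almost everywhere; this will force the indistinguishable part to shrink.

**Lemma 4.** Let $E'$ be as in Proposition 1. There is a measure $\mu$ as in Section 5 (finite, positive, Borel, with $\int\log(2+|t|)\,d\mu<\infty$, charging each nonempty open interval) such that $p=\infty$ on $E'$ and $p<\infty$ a.e. on $\mathbb R$.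

*Proof.* **Step 1: a probability measure with large potential near a piece of $E'$.** Fix $j\in\mathbb Z$, $H=E'\cap[j,j+1)$ and $B_j=\{|z-j-\frac12|<1\}\supset[j,j+1)$. For $k\ge1$, (F1) gives a nonempty open $O$ with $H\subset O\subset B_j$ and $\operatorname{cap}O\le e^{-4^k}$ (intersect with $B_j$; if $H=\emptyset$, take a small disk). Let $K_i\subset\operatorname{int}K_{i+1}$ be compact sets exhausting $O$, with $\operatorname{cap}K_i>0$, and let $\nu_i$ be the equilibrium measure of $K_i$. All $\nu_i$ are probability measures on the compact set $\overline{B_j}$, so a subsequence converges weak* to a probability measure $\nu$ on $\overline{B_j}$. We show that $p_\nu\ge4^k$ on $O$.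

Let the closed disk of center $x$ and radius $r$ lie in $O$. The mean $A(t)$ over $z$ in this disk of $\log\frac1{|z-t|}$ is
$$A(t)=\log\tfrac1{|t-x|}\ \ (|t-x|\ge r),\qquad A(t)=\log\tfrac1r+\tfrac12\Big(1-\frac{|t-x|^2}{r^2}\Big)\ \ (|t-x|\le r).$$
The first formula is the mean value property. For the second, circles of radius $\rho<|t-x|$ contribute $\log\frac1{|t-x|}$ and circles of radius $\rho>|t-x|$ contribute $\log\frac1\rho$; with $\omega=|t-x|$ the mean is $\frac1{r^2}\big(\omega^2\log\frac1\omega+\int_\omega^r2\rho\log\frac1\rho\,d\rho\big)$, and $\int2\rho\log\frac1\rho\,d\rho=\rho^2\log\frac1\rho+\frac12\rho^2$. So $A$ is continuous. The kernel is bounded below on bounded sets, so by Fubini the mean of $p_{\nu_i}$ over the disk is $\int A\,d\nu_i$. For large $i$ the disk lies in $K_i$, and by (F2) this mean is $\log\frac1{\operatorname{cap}K_i}\ge4^k$. Letting $i\to\infty$ along the subsequence, $\int A\,d\nu\ge4^k$. Finally $\log\frac1{|t-x|}\ge A(t)$ for all $t$: with $q=|t-x|/r\le1$ this says $-\log q^2\ge1-q^2$. Hence $p_\nu(x)\ge\int A\,d\nu\ge4^k$ for every $x\in O$.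

**Step 2: moving the measure to the line.** Let $\nu'_k$ be the push-forward of this $\nu$ under $t\mapsto\operatorname{Re}t$, a probability measure on $[j-\frac12,j+\frac32]$. For real $s$, $|s-\operatorname{Re}t|\le|s-t|$, so $p_{\nu'_k}(s)\ge p_\nu(s)\ge4^k$ for $s\in H$.

**Step 3: summing up.** Put $\lambda_j=\sum_{k\ge1}2^{-k}\nu'_k$, a probability measure on $[j-\frac12,j+\frac32]$. For $s\in H$, $p_{\lambda_j}(s)=\sum_k2^{-k}p_{\nu'_k}(s)\ge\sum_k2^{-k}4^k=\infty$ (the kernel is bounded below here). Put
$$d\mu=\sum_{j\in\mathbb Z}2^{-|j|}d\lambda_j+\frac{dt}{1+t^2}.$$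
This is finite, its logarithmic moment is finite (on the support of $\lambda_j$, $|t|\le|j|+\frac32$), and its second part charges every nonempty open interval. If $s\in E'\cap[j,j+1)$, the positive part of the kernel has infinite integral against $\lambda_j$, hence against $\mu$, while the negative part has finite integral against $\mu$; so $p(s)=\infty$. Finally $\int_{\mathbb R}\log^+\frac1{|s-t|}ds=2$ for each $t$, so by Fubini $\int\log^+\frac1{|s-t|}d\mu(t)$ is integrable in $s$, hence finite for a.e. $s$. So $p<\infty$ a.e. $\square$

From now on $\mu$ is the measure of Lemma 4, and $h,p,y,u,W,J_0,m$ are as in Section 5.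

## 8. The tree of rectangles

The set $W$ is complicated. The purpose of this section is to enclose it in a simpler open set $\Omega^*$ made of rectangles, whose right sides branch into smaller rectangles.

Let $a_N=-2^{-N}$ and $\delta_n=2^{-n}$. For an interval $J\subset J_0$ put $\hat J=\{s\in\mathbb R:y(s)\in\overline J\}$. Since $y$ is increasing, $\hat J$ is order-convex (it may be empty).

**Definition (nodes).** A node is an open interval $J\subset J_0$ together with a level $N\ge0$. It carries a start $x_J\ge0$, a length $\ell_J>0$ and an open interval $I_J\subset(0,\frac16)$. The root is $J_0$, with level $0$, $x_{J_0}=0$, $I_{J_0}=(0,\frac16)$. For a node $J$ of level $N$ put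
$$c_n(J)=\max\{0\le k\le N:\hat J\subset U_{n,k}\}\qquad(n\ge1),$$
which makes sense since $U_{n,0}=\mathbb R$. If $N\ge1$, $P$ is the parent of $J$, and $c_n(J)>c_n(P)$ for some $n$, let $n_J$ be the least such $n$ and $b_J=\delta_{n_J}$. Otherwise (in particular for the root) let $b_J=a_{N+1}$. Put
$$D_J=\frac{a_{N+1}-a_N}{|I_J|},\qquad M_J=\frac{b_J-a_N}{|I_J|}\ge D_J,\qquad\ell_J=\Lambda(M_J,D_J)\,|J|.$$
The children of $J$ are the components $J'$ of the open set $\{y\in J:u(y)>x_J+\ell_J\}$. They have level $N+1$, $x_{J'}=x_J+\ell_J$ and $I_{J'}=A_J(J')$, where $A_J$ is the increasing affine map of $J$ onto the top fifth of $I_J$.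

The recursion is in order: $J$ and its parent determine $b_J$, then $\ell_J$, then the children. The inequality $M_J\ge D_J$ holds because $\delta_n>0>a_{N+1}$. We are free to choose $\ell_J$, since a path with $\operatorname{Re}h\to+\infty$ crosses any length we prescribe; we choose it so that the folding map needs no stretching.

**Example (two branches).** To see a tree, forget for a moment that $\mu$ charges intervals and take $\mu=\delta_0+\delta_1$, so $h(z)=-\log z-\log(z-1)$, $m=2$, $J_0=(-2\pi,0)$. If $\operatorname{Im}h(z)=-\pi$, then $z(z-1)=(z-\frac12)^2-\frac14$ is real and negative, so $z=\frac12+i\tau$ and $\operatorname{Re}h=-\log(\tau^2+\frac14)$; hence $u(-\pi)=\log4$. For $-\pi<y<0$, on a small half circle $z=1+re^{i\phi}$, $0<\phi<\pi$, the value $\operatorname{Im}h=-\phi-\arg(1+re^{i\phi})$ runs from near $0$ to near $-\pi$ and so takes the value $y$ when $r$ is small, while $\operatorname{Re}h$ is close to $\log\frac1r$. So $u(y)=\infty$, and likewise, using small half circles about $0$, for $-2\pi<y<-\pi$. The length of the root is at least $3\pi m=6\pi>\log4$ (see (5) below; it does not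 use that $\mu$ charges intervals), so the root has two children, $(-2\pi,-\pi)$ and $(-\pi,0)$, and each of these has itself as only child, at the next level, and so on. Here $y(s)=-2\pi,-\frac{3\pi}2,-\pi,-\frac\pi2,0$ for $s<0$, $s=0$, $0<s<1$, $s=1$, $s>1$, so the sets $\hat J$ are $(-\infty,1)$ and $(0,\infty)$. They never shrink further, because the toy measure does not charge intervals. In our construction it does.

**Sizes.** Each generation divides $|I_J|/|J|$ by $5$, so $|I_J|/|J|=5^{-N}/(6\pi m)$ at level $N$. Since $|J|\le\pi m$, $|I_J|\le5^{-N}/6$, and $D_J=2^{-N-1}/|I_J|\ge3(\frac52)^N\ge3$. Since $\Lambda(M,D)\ge5(D-2)\ge D$ for $M,D\ge3$,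
$$\ell_J\ge D_J|J|=2^{-N-1}\frac{|J|}{|I_J|}=3\pi m\Big(\frac52\Big)^N.\tag{5}$$

**The enclosing set.** Nodes of the same level are disjoint, by induction. So each $y\in J_0$ determines a finite or infinite chain of successive children, starting at the root, all containing $y$. If $y$ lies in a node $J$, then $J$ belongs to the chain of $y$. Let $\tilde u(y)=\sup(x_J+\ell_J)$ over the chain of $y$, and
$$\Omega^*=\{x+iy:y\in J_0,\ x<\tilde u(y)\}.$$
Put $R_J=\{x+iy:x_J<x\le x_J+\ell_J,\ y\in J\}$ and $R_-=\{x+iy:x\le0,\ y\in J_0\}$. We need four facts.

* $\Omega^*$ is open. If $x+iy\in\Omega^*$, then $x<x_J+\ell_J$ for some $J$ in the chain of $y$, and $\tilde u\ge x_J+\ell_J$ on all of $J$.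
* $W\subset\Omega^*$. Let $x+iy\in W$, so $x<u(y)$. If the chain of $y$ is infinite, then $\tilde u(y)=\infty$ by (5). If it ends at $J$, then $y$ is in no child of $J$, so $u(y)\le x_J+\ell_J=\tilde u(y)$.
* Each $x+iy\in\Omega^*$ with $x>0$ lies in exactly one $R_J$, and this $J$ belongs to the chain of $y$. Indeed the intervals $(x_J,x_J+\ell_J]$ along the chain are adjacent, and start at $0$.
* If $x+iy\in\Omega^*$, $y\in J$ and $x\ge x_J+\ell_J$, then $y$ lies in a child of $J$. Indeed $\tilde u(y)>x\ge x_J+\ell_J$, so the chain of $y$ does not end at $J$.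

The next lemma says that branches, once separated, stay separated: a path in $\Omega^*$ moving to the right cannot change branch.

**Lemma 5.** If $y_0$ is an endpoint of a node $J$, no point $x+iy_0$ with $x>x_J$ lies in $\Omega^*$.

*Proof.* For the root, $y_0\notin J_0$. Let $J$ be a child of $P$. If $y_0\in P$, then $y_0$ is not in the open set of which $J$ is a component, so $u(y_0)\le x_P+\ell_P=x_J$. Thus the chain of $y_0$ ends at $P$ and $\tilde u(y_0)=x_P+\ell_P=x_J$. If $y_0\notin P$, then $y_0$ is an endpoint of $P$, and by induction there are no such points even for $x>x_P$. $\square$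

## 9. Folding the tree into a bounded region

The purpose of this section is to define $G$ on $\Omega^*$ and show that it is a bounded quasiconformal embedding. For a node $J=(\alpha,\alpha')$ of level $N$ with $I_J=(\iota,\iota')$, put on $\overline{R_J}$
$$G(x+iy)=(a_N,\iota)+|I_J|\,g_{M_J,D_J}\Big(\frac{x-x_J}{|J|},\frac{y-\alpha}{|J|}\Big),$$
and on $R_-$, with $v=(y+\pi m)/(\pi m)$ and $X=x/(\pi m)$,
$$G(x+iy)=(a_0,0)+\tfrac16\big(e^X-1,\ e^Xv\big).$$
The scale is right: as $x$ runs over $[x_J,x_J+\ell_J]$, the first argument of $g$ runs over $[0,\Lambda(M_J,D_J)]$.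

**Lemma 6.** These formulas define a map $G:\Omega^*\to\mathbb C$ which is injective, bounded and 15-quasiconformal onto its image.

*Proof.* **Step 1: the formulas fit together.** On the right side $x=x_J+\ell_J$ of $\overline{R_J}$, Lemma 2 gives $G=\big(a_N+|I_J|D_J,\ \iota+|I_J|(\tfrac45+\tfrac15\tfrac{y-\alpha}{|J|})\big)=(a_{N+1},A_J(y))$. For a child $J'$, on the left side $x=x_{J'}=x_J+\ell_J$ of $\overline{R_{J'}}$, the first coordinate is $a_{N+1}$ and the second is the increasing affine map of $J'$ onto $I_{J'}=A_J(J')$, that is, $A_J(y)$. So they agree. At $x=0$ the formulas on $R_-$ and for the root both give $(a_0,\frac v6)$. A point of $\Omega^*$ with $x=x_J+\ell_J$ and $y\in J$ has $y$ in a child $J'$, so it has a neighborhood contained in $R_J\cup R_{J'}$. A point with $x=0$ has a neighborhood in $R_-\cup R_{J_0}$. All other points of $\Omega^*$ are interior to some $R_J$ or to $R_-$. Hence $G$ is continuous and locally Lipschitz on $\Omega^*$.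

**Step 2: distortion.** On $R_J$, $G$ is $g$ composed on both sides with orientation-preserving similarities. On $R_-$ the derivative with respect to $(X,v)$ is a positive multiple of $\begin{pmatrix}1&0\\v&1\end{pmatrix}$, $0<v<1$, with $\|\cdot\|^2\le3\det$; and $(x,y)\mapsto(X,v)$ is a similarity. So $\det DG>0$ and $\|DG\|^2\le15\det DG$ a.e.

**Step 3: injectivity.** On $R_-$, the first coordinate determines $X$ and then the second determines $v$. On each $R_J$, injectivity is Lemma 2. Write $T_J$ for the image of $R_J$ under its formula. Since $x>x_J$ means $\sigma>0$, Lemma 2 gives $T_J\subset\{\text{first coordinate}>a_N\}\times I_J$ for $J$ of level $N$. The image of $R_-$ has first coordinate $\le a_0$, so it is disjoint from every $T_J$. Let $J\ne K$ be nodes; we show $T_J\cap T_K=\emptyset$. Note that $I_{J'}\subset I_J$ for a child $J'$ of $J$.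

If neither is a descendant of the other, they are descendants of (or equal to) distinct children $P',P''$ of some node $P$, and $I_J\subset I_{P'}=A_P(P')$, $I_K\subset I_{P''}=A_P(P'')$ are disjoint. If $K$ is a proper descendant of $J$, where $J$ has level $N$, then $K$ has level at least $N+1$, and $T_K\subset\{\text{first coordinate}>a_{N+1}\}\times A_J(J)$. The interval $A_J(J)$ is the top fifth of $I_J$, so by (2) the points of $T_J$ with second coordinate in $A_J(J)$ have first coordinate $\le a_N+|I_J|D_J=a_{N+1}$. So $T_J\cap T_K=\emptyset$ in all cases.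

**Step 4: conclusion.** $\Omega^*$ is connected, because each of its points can be joined to $R_-$ by a horizontal segment in $\Omega^*$. By Section 2, $G$ is a 15-quasiconformal embedding. Since $M_J\ge D_J$, the first coordinate on $R_J$ is at most $a_N+|I_J|(M_J+\frac3{10})=b_J+\frac3{10}|I_J|$, where $b_J\le\frac12$ and $|I_J|\le\frac16$. The first coordinates are everywhere $\ge a_0-\frac16$ and the second ones lie in $(0,\frac16)$. So $G$ is bounded. $\square$

Since $W\subset\Omega^*$, we may put $F=G\circ h:\mathbb H\to\mathbb C$, a bounded 15-quasiconformal embedding.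

## 10. Limits of $F$ along vertical lines

We now finish the proof of Proposition 1. As $\tau\to\infty$, $\operatorname{Re}h(i\tau)\to-\infty$ by Lemma 3(d), so $F(i\tau)\to(a_0-\frac16,0)$. Fix $s\in\mathbb R$ and put $w(\tau)=h(s+i\tau)\in W\subset\Omega^*$. As $\tau\downarrow0$, $\operatorname{Re}w(\tau)$ increases continuously and strictly from $-\infty$ to $p(s)$.

**Step 1: which rectangles are visited.** We show that the path runs through rectangles of a single branch, in order. Suppose $p(s)>0$. I claim that there are nodes $J_0,J_1,\dots$, each $J_{N+1}$ a child of $J_N$, defined as long as $p(s)>x_{J_N}$, such that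
$$\operatorname{Im}w(\tau)\in J_N\quad\text{whenever }\operatorname{Re}w(\tau)>x_{J_N}.\tag{6}$$
For the root this is clear. Given $J_N$ with (6), suppose $p(s)>x_{J_N}+\ell_{J_N}$, and let $\tau'$ be the parameter with $\operatorname{Re}w(\tau')=x_{J_N}+\ell_{J_N}$. Then $w(\tau')\in\Omega^*$, and $\operatorname{Im}w(\tau')\in J_N$ by (6). By the fourth fact in Section 8, $\operatorname{Im}w(\tau')$ lies in a child $J_{N+1}$ of $J_N$. For $0<\tau<\tau'$ we have $\operatorname{Re}w(\tau)>x_{J_{N+1}}$, so by Lemma 5 $\operatorname{Im}w(\tau)$ is never an endpoint of $J_{N+1}$. Starting inside $J_{N+1}$ at $\tau'$ and never meeting an endpoint, $\operatorname{Im}w(\tau)$ stays in $J_{N+1}$ by continuity. This is (6) for $J_{N+1}$. Consequently $w(\tau)\in R_{J_N}$ exactly when $x_{J_N}<\operatorname{Re}w(\tau)\le x_{J_N}+\ell_{J_N}$.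

**Step 2: lines with $p(s)<\infty$.** Here the limit must exist, since $p=\infty$ on $E'$ gives $s\notin E'$. If $p(s)\le0$, the path stays in $R_-$ and tends to $p(s)+iy(s)\in R_-$, where $G$ is continuous on $R_-$; so $F(s+i\tau)$ converges. If $p(s)>0$, then by (5) only finitely many rectangles are visited. For small $\tau$ the point $w(\tau)$ stays in the last one, $R_J$, and tends to $p(s)+iy(s)\in\overline{R_J}$. The formula for $G$ on $R_J$ is continuous on $\overline{R_J}$, so $F(s+i\tau)$ converges.

**Step 3: if $p(s)=\infty$, the sets $\hat J_N$ shrink to $s$.** This is what makes the counters work. Let $p(s)=\infty$. Then all $R_{J_N}$, $N\ge0$, are visited, and $\operatorname{Re}w(\tau)$ takes every value in $(x_{J_N},x_{J_N}+\ell_{J_N}]$. By (5), $x_{J_N}\to\infty$. By (6) and Lemma 3(b), $y(s)\in\overline{J_N}$, that is, $s\in\hat J_N$, for all $N$. We claim: for every $\eta>0$, $\hat J_N\subset(s-\eta,s+\eta)$ for large $N$.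

The sets $\hat J_N$ are decreasing, order-convex and contain $s$. If the claim fails for some $\eta$, then every $\hat J_N$ contains a point outside $(s-\eta,s+\eta)$, hence contains $s+\eta$ or $s-\eta$. One of these two points lies in $\hat J_N$ for infinitely many $N$, hence for all $N$; call it $s'$. By Lemma 4 choose $s_0$ strictly between $s$ and $s'$ with $p(s_0)<\infty$. As $y$ is strictly increasing, $y(s_0)$ lies strictly between $y(s)$ and $y(s')$, both in $\overline{J_N}$; so $y(s_0)\in J_N$ for all $N$. Since $J_N$ is a child of $J_{N-1}$, $u(y(s_0))>x_{J_{N-1}}+\ell_{J_{N-1}}=x_{J_N}$ for all $N\ge1$, so $u(y(s_0))=\infty$. But (3) gives $u(y(s_0))\le p(s_0)<\infty$, a contradiction.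

Note also that $c_n(J_N)$ is nondecreasing in $N$, since $\hat J_{N+1}\subset\hat J_N$.

**Step 4: oscillation on $E'$.** Let $s\in E_n$ for some $n$; then $p(s)=\infty$, so Step 3 applies. For each $k$, $U_{n,k}$ is open and contains $s$, so $\hat J_N\subset U_{n,k}$ for large $N$, and then $c_n(J_N)\ge k$ as soon as also $N\ge k$. Hence $c_n(J_N)\to\infty$, and $c_n(J_N)>c_n(J_{N-1})$ for infinitely many $N$. For these $N$, $n_{J_N}\le n$ and $b_{J_N}\ge\delta_n$. While crossing $R_{J_N}$, the path passes the value $\sigma=\sigma_1$, where by Lemma 2 the first coordinate of $F$ equals $a_N+|I_{J_N}|M_{J_N}=b_{J_N}\ge\delta_n$. It also passes the value $\sigma=\Lambda$, where the first coordinate equals $a_{N+1}<0$. This happens for infinitely many $N$, and $x_{J_N}\to\infty$, so it happens for arbitrarily small $\tau$. Hence $\lim_{\tau\downarrow0}F(s+i\tau)$ does not exist.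

**Step 5: convergence when $p(s)=\infty$ but $s\notin E'$.** For each $n$ there is $k$ with $s\notin U_{n,k}$. As $s\in\hat J_N$ and the $U_{n,\cdot}$ decrease, $c_n(J_N)<k$ for all $N$. So the nondecreasing integer sequence $c_n(J_N)$ rises only finitely often, and $n_{J_N}=n$ for only finitely many $N$. Each $b_{J_N}$ is $a_{N+1}$ or $\delta_{n_{J_N}}$, and each value $\delta_n$ is taken only finitely often in this way, so $b_{J_N}\to0$. While $w(\tau)\in R_{J_N}$, the point $F(s+i\tau)$ lies in
$$\big[a_N,\ b_{J_N}+\tfrac3{10}|I_{J_N}|\big]\times I_{J_N},$$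
where the $I_{J_N}$ are nested with lengths tending to $0$. So $F(s+i\tau)\to(0,y^*)$ with $\{y^*\}=\bigcap_N\overline{I_{J_N}}$.

By Steps 2, 4 and 5 the limit exists exactly when $s\notin E'$. This proves Proposition 1 and, by Section 3, Theorem A. $\blacksquare$

## 11. The characterization of exceptional sets

**Theorem B.** For $E\subset\mathbf T$ the following are equivalent:

1. $E$ is a $G_{\delta\sigma}$ set with $\operatorname{cap}(E)=0$;
2. $E$ is exactly the set of points where the radial limit fails to exist for some bounded univalent $f$ in $\Delta$;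
3. the same for some univalent $f$ in $\Delta$, with limits taken in $\widehat{\mathbb C}$;
4. $E$ is exactly the set where a finite radial limit fails to exist for some analytic $f$ with $\iint_\Delta|f'|^2dA<\infty$.

In 2 one can moreover take $f$ with an angular limit at every point of $\mathbf T\setminus E$ and with no limit along any curve in $\Delta$ ending at a point of $E$.

*Proof.* **From 1 to 2, and the last statement.** This is Theorem A. For the $f$ obtained there, (F5) applied to the radius turns each radial limit into an angular limit. If $f$ had a limit along some curve in $\Delta$ ending at a point of $E$, then by (F5) it would have an angular limit there, hence a radial limit, which it has not.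

**From 2 to 3 and 4.** Bounded functions have no infinite limits, which gives 3. For bounded univalent $f$ the integral $\iint_\Delta|f'|^2dA$ is the area of $f(\Delta)$, which is finite; this gives 4.

**From 3 or 4 to the Borel class in 1.** Apply (1), with $d$ the chordal metric (complete on $\widehat{\mathbb C}$) in case 3 and the Euclidean metric in case 4. So $E$ is a $G_{\delta\sigma}$.

**From 4 to capacity zero.** This is Beurling's theorem (Acta Math. 72, 1940): a function with finite Dirichlet integral has finite radial limits outside a set of capacity zero.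

**From 3 to capacity zero.** Here we reduce to a bounded function. A univalent $f$ in $\Delta$ omits some $a\in\mathbb C$, since $\Delta$ is not conformally equivalent to $\mathbb C$ by Liouville's theorem. As $\Delta$ is simply connected, $q=\sqrt{f-a}$ is defined and analytic, and it is univalent because $q^2=f-a$ is. If $q(z)=-q(z')$, then $f(z)=f(z')$, so $z=z'$ and $q(z)=0$, which is impossible. So $q(\Delta)\cap(-q(\Delta))=\emptyset$, and $q$ omits the open set $-q(\Delta)$, a neighborhood of the point $b=-q(0)$. Then $g=1/(q-b)$ is bounded and univalent, so its Dirichlet integral is finite, and by Beurling's theorem its exceptional set has capacity zero. Wherever $g$ has a radial limit, $f=a+(b+1/g)^2$ has one in $\widehat{\mathbb C}$. So $E$ is contained in the exceptional set of $g$, and $\operatorname{cap}E=0$. $\blacksquare$
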